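\title{Locally finite open families and the weak Lindel\"of property in $\mathbb{R}$-factorizable groups}

\begin{abstract}
A topological group is $\mathbb{R}$-factorizable if every continuous real-valued function on it factors through a continuous homomorphism into a second-countable group. We show in ZFC that such a group need not be weakly Lindel\"of. We also show that the statement ``every locally finite family of non-empty open subsets of an $\mathbb{R}$-factorizable group is countable'' is independent of ZFC. It holds after adding $\omega_2$ Cohen subsets of $\omega_1$ to a model of CH, and it fails in a ccc forcing extension in which a Boolean $\mathbb{R}$-factorizable group of cardinality $\omega_1$ is a disjoint union of $\omega_1$ non-empty open sets. For groups of character at most $\omega_1$ the statement is a theorem of ZFC.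
\end{abstract}

\section{Introduction}\label{sec:intro}

All topological groups in this paper are Hausdorff. A topological group $G$ is \emph{$\mathbb{R}$-factorizable} if for every continuous function $g:G\to\mathbb{R}$ there are a second-countable topological group $H$, a continuous homomorphism $\pi:G\to H$ and a continuous function $h:H\to\mathbb{R}$ with $g=h\circ\pi$. Thus each continuous function on $G$ depends on only countably many neighborhoods of the identity, although these may change with the function.

A second-countable group is $\mathbb{R}$-factorizable, with $\pi$ the identity map. An uncountable discrete group is not. Indeed, if the indicator function of $\{e\}$ equals $h\circ\pi$, then the open set $O=\{h>0\}$ satisfies $\pi^{-1}(O)=\{e\}$; so $\pi$ is injective and $\pi(G)$ is a discrete subgroup of a second-countable group, hence countable. So $\mathbb{R}$-factorizability is a smallness condition, and it is natural to compare it with smallness conditions on the underlying space. A family of subsets of a space is \emph{locally finite} if every point has a neighborhood meeting only finitely many members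 of the family. A space is \emph{weakly Lindel\"of} if every open cover has a countable subfamily whose union is dense. Throughout, the members of a \emph{family of open sets} are non-empty. The following two questions are posed in \cite{source}.
\begin{itemize}
\item[(a)] Is every locally finite family of open subsets of an $\mathbb{R}$-factorizable group countable?
\item[(b)] Is every $\mathbb{R}$-factorizable group weakly Lindel\"of?
\end{itemize}

A positive answer to (b) would give a positive answer to (a). Given a locally finite family of open sets in a weakly Lindel\"of space, cover the space by open sets meeting finitely many members and take countably many of these with dense union; every member of the family meets one of them, so the family is countable.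

There is good reason to expect a positive answer at least to (a). The argument for discrete groups extends to show that an $\mathbb{R}$-factorizable group is covered by countably many translates of any neighborhood of $e$ (Lemma~\ref{lem:narrow}). Hence there is no uncountable disjoint family of translates $x_\alpha V$ of one neighborhood $V$: if $U$ is symmetric with $U^2\subset V$, then two of the $x_\alpha$ lie in one translate $yU$, and $x_\beta\in x_\alpha U^2\subset x_\alpha V$. In an uncountable discrete family $\{x_\alpha V_\alpha\}$ the sets $V_\alpha$ must therefore vary with $\alpha$, and we may shrink them further at will. A function with one bump in each $x_\alpha V_\alpha$ still has to factor through a second-countable group, and one hopes to defeat every such factorization by a diagonal choice of the $V_\alpha$. This works when there are few neighborhoods to diagonalize against. Recall that the \emph{character} $\chi(G)$ is the least cardinality of a neighborhood base at $e$, and that it does not exceed the weight $w(G)$.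

\begin{theorem}[ZFC]\label{thm:char}
If $G$ is $\mathbb{R}$-factorizable and $\chi(G)\le\omega_1$ (in particular, if $w(G)\le\omega_1$), then every locally finite family of open sets in $G$ is countable.
\end{theorem}

Without a bound on the character, question (a) is not decided by ZFC, while question (b) has a negative answer outright. A group is \emph{Boolean} if $x+x=0$ for all $x$, and a \emph{$P$-group} if it is a \emph{$P$-space}, that is, if countable intersections of open sets are open.

\begin{theorem}[ZFC]\label{thm:wl}
There is an $\mathbb{R}$-factorizable group that is not weakly Lindel\"of, although all of its locally finite families of open sets are countable. It is a Boolean $P$-group with a base at $0$ consisting of open subgroups.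
\end{theorem}

\begin{theorem}\label{thm:yes}
Let $V$ be a model of CH and let $\mathcal{G}$ be generic over $V$ for the poset of countable partial functions $\omega_2\times\omega_1\to2$. In $V[\mathcal{G}]$, every locally finite family of open subsets of an $\mathbb{R}$-factorizable group is countable.
\end{theorem}

\begin{theorem}\label{thm:no}
It is consistent with ZFC that there is an $\mathbb{R}$-factorizable group of cardinality $\omega_1$, Boolean and with a base at $0$ consisting of open subgroups, that is a disjoint union of $\omega_1$ non-empty open sets. Such a group exists in a ccc forcing extension of a model of $2^{\omega_1}=\omega_2$.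
\end{theorem}

A partition into open sets is locally finite, since the class of a point meets no other class. So, if ZFC is consistent, Theorems~\ref{thm:yes} and~\ref{thm:no} show that ZFC neither proves nor refutes a positive answer to (a). The group of Theorem~\ref{thm:no} has character exactly $\omega_2$ (Remark~\ref{rem:sharp}), so the bound $\omega_1$ in Theorem~\ref{thm:char} cannot be raised to $\omega_2$ in ZFC.

The four proofs use different methods. Theorem~\ref{thm:char} is the diagonal argument above (Section~\ref{sec:char}). The group of Theorem~\ref{thm:wl} has a form of sequential compactness for sequences of length $\omega_1$, which makes continuous functions uniformly continuous but does not bound the size of open covers (Section~\ref{sec:wl}). For Theorem~\ref{thm:yes} we extract from a counterexample to (a) a combinatorial object of size $\omega_1$ and show that one Cohen subset of $\omega_1$ destroys it (Section~\ref{sec:yes}). For Theorem~\ref{thm:no} we force a group topology on a fixed group and refine it $\omega_2$ times, each time making one more continuous function factor (Section~\ref{sec:no});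 the work lies in proving that $\omega_1$ survives (Section~\ref{sec:ccc}).

\subsection*{Conventions}
For a set $X$, the set $[X]^{<\omega}$ of finite subsets of $X$ is a Boolean group under symmetric difference, written $+$, with $0=\emptyset$. We use three standard facts about topological groups. They are completely regular: if $U$ is open and $x\in U$, there is a continuous $g:G\to[0,1]$ with $g(x)=1$ and $g=0$ off $U$. An open subgroup is closed, being the complement of a union of cosets. Finally, if $\mathcal{N}$ is a family of subgroups of an abelian group $G$ such that the intersection of any two members contains a member, then $\mathcal{N}$ is a base at $0$, consisting of open subgroups, of a group topology on $G$, which is Hausdorff exactly when $\bigcap\mathcal{N}=\{0\}$.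

\section{Discrete families and groups of small character}\label{sec:char}

An indexed family $\{U_\alpha\}$ of open sets is \emph{discrete} if every point has a neighborhood meeting $U_\alpha$ for at most one $\alpha$. Its members are pairwise disjoint, and shrinking the members or discarding some of them leaves a discrete family. Discrete families are convenient because bumps placed in their members add up to a continuous function.

\begin{lemma}\label{lem:discrete}
Let $G$ be a topological group.
\begin{itemize}
\item[(i)] If $G$ has an uncountable locally finite family of open sets, then $G$ has a discrete family $\{U_\alpha:\alpha<\omega_1\}$ of open sets.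
\item[(ii)] If $\{C_\alpha:\alpha\in R\}$ is a discrete family of open sets and $c_\alpha\in C_\alpha$, then there is a continuous $g:G\to[0,1]$ with $g(c_\alpha)=1$ for $\alpha\in R$ and $g=0$ off $\bigcup_{\alpha\in R}C_\alpha$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $W_\alpha$ $(\alpha<\omega_1)$ be distinct members of the family. By local finiteness and regularity there are non-empty open sets $V_\alpha$ with $\overline{V_\alpha}\subset W_\alpha$ such that $F(\alpha)=\{\beta:V_\alpha\cap W_\beta\ne\emptyset\}$ is finite; note that $\alpha\in F(\alpha)$. Choose recursively $\alpha_\xi\notin\bigcup_{\eta<\xi}F(\alpha_\eta)$ for $\xi<\omega_1$; only countably many ordinals are excluded at each step. For $\eta<\xi$ the open set $W_{\alpha_\xi}$ misses $V_{\alpha_\eta}$, hence misses $\overline{V_{\alpha_\eta}}$, and it contains $\overline{V_{\alpha_\xi}}$. So the closed sets $\overline{V_{\alpha_\xi}}$ are pairwise disjoint, and they form a locally finite family. Given a point $x$, take a neighborhood meeting finitely many of them and remove those that do not contain $x$; what remains is a neighborhood of $x$ meeting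 at most one. Put $U_\xi=V_{\alpha_\xi}$.

(ii) Take continuous $g_\alpha:G\to[0,1]$ with $g_\alpha(c_\alpha)=1$ and $g_\alpha=0$ off $C_\alpha$, and let $g=\sum_\alpha g_\alpha$. Every point has a neighborhood on which $g$ agrees with a single $g_\alpha$ or vanishes.
\end{proof}

\begin{lemma}\label{lem:narrow}
Let $G$ be $\mathbb{R}$-factorizable.
\begin{itemize}
\item[(i)] For every open $U\ni e$ there is a countable $F\subset G$ with $FU=G$.
\item[(ii)] If $G$ is first countable, then $G$ is second countable.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $g:G\to[0,1]$ be continuous with $g(e)=1$ and $g=0$ off $U$, and write $g=h\circ\pi$ with $\pi:G\to H$ and $H$ second countable. The set $O=\{h>0\}$ is an open neighborhood of $e_H$, and $\pi^{-1}(O)\subset U$. The sets $\pi(x)O$, $x\in G$, cover the second-countable space $\pi(G)$, so those with $x\in F$ cover it, for some countable $F$. Given $y\in G$, take $x\in F$ with $\pi(y)\in\pi(x)O$. Then $\pi(x^{-1}y)\in O$, so $y\in xU$.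

(ii) Let $\{B_n:n\in\omega\}$ be a base at $e$ of symmetric open sets, and let $F_n$ be countable with $F_nB_n=G$. Given $x\in G$ and $m$, choose $n$ with $B_n^2\subset B_m$ and $y\in F_n$ with $x\in yB_n$. By symmetry $y\in xB_n$, so $x\in yB_n\subset xB_n^2\subset xB_m$. Hence $\{yB_n:n\in\omega,\ y\in F_n\}$ is a countable base.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
Suppose not. By Lemma~\ref{lem:discrete}(i) there is a discrete family $\{U_\alpha:\alpha<\omega_1\}$ of open sets. Pick $x_\alpha\in U_\alpha$ and put $U'_\alpha=x_\alpha^{-1}U_\alpha$, an open neighborhood of $e$. A second-countable space has no uncountable disjoint family of open sets, so by Lemma~\ref{lem:narrow}(ii) the group $G$ is not first countable. Let $\{B_\xi:\xi<\omega_1\}$ be a base of open neighborhoods of $e$.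

We let the $\alpha$-th bump defeat the neighborhoods $B_\xi$ with $\xi\le\alpha$. The countable family $\{B_\xi\cap U'_\alpha:\xi\le\alpha\}$ is not a base at $e$, so some open neighborhood of $e$ contains none of its members. Intersecting it with $U'_\alpha$ we get an open $V_\alpha$ with
\[
e\in V_\alpha\subset U'_\alpha,\qquad B_\xi\cap U'_\alpha\not\subset V_\alpha\quad\text{for all }\xi\le\alpha .
\]
The family $\{x_\alpha V_\alpha\}$ is discrete, as $x_\alpha V_\alpha\subset U_\alpha$. By Lemma~\ref{lem:discrete}(ii) there is a continuous $g:G\to[0,1]$ with $g(x_\alpha)=1$ for all $\alpha$ and $g=0$ off $\bigcup_\gamma x_\gamma V_\gamma$. Write $g=h\circ\pi$ with $\pi:G\to H$ and $H$ second countable, let $\{O_n:n\in\omega\}$ be a base at $e_H$, and put $W_n=\pi^{-1}(O_n)$. Choose $\xi_n$ with $B_{\xi_n}\subset W_n$, and fix $\alpha<\omega_1$ with $\alpha\ge\xi_n$ for all $n$.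

Since $h(\pi(x_\alpha))=1$, there is $n$ with $h>0$ on $\pi(x_\alpha)O_n$, and then $g>0$ on $x_\alpha W_n$. Let $v\in W_n\cap U'_\alpha$. Then $x_\alpha v\in x_\gamma V_\gamma\subset U_\gamma$ for some $\gamma$, and $x_\alpha v\in U_\alpha$; so $\gamma=\alpha$ and $v\in V_\alpha$. Thus $B_{\xi_n}\cap U'_\alpha\subset W_n\cap U'_\alpha\subset V_\alpha$ with $\xi_n\le\alpha$, contrary to the choice of $V_\alpha$.
\end{proof}

The bound on the character entered when the base was listed in length $\omega_1$: each bump had only countably many neighborhoods to defeat, and any countably many neighborhoods were defeated by a single bump.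

\section{A $P$-group that is not weakly Lindel\"of}\label{sec:wl}

The ordinal space $\omega_1$ is sequentially compact but not compact. We move this example up by one cardinal: sequences become sequences of length $\omega_1$, ``finite'' becomes ``countable'', and $\omega_1$ becomes $\omega_2$.

Let $I\subset\omega_1$ be uncountable. A family $(x_\xi)_{\xi\in I}$ of points of a space \emph{converges} to $x$ if every neighborhood of $x$ contains $x_\xi$ for all but countably many $\xi\in I$. Convergence passes to uncountable subsets of $I$, is preserved by continuous maps, and is coordinatewise in finite products. A closed set containing $x_\xi$ for uncountably many $\xi\in I$ contains $x$. A space has \emph{property $(\ast)$} if for every $(x_\xi)_{\xi<\omega_1}$ there is an uncountable $I\subset\omega_1$ such that $(x_\xi)_{\xi\in I}$ converges.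

\begin{lemma}\label{lem:star}
Let $G$ be an abelian $P$-group with property $(\ast)$ in which the open subgroups of countable index form a base at $0$. Then every locally finite family of open sets in $G$ is countable, and $G$ is $\mathbb{R}$-factorizable.
\end{lemma}

\begin{proof}
Given distinct non-empty open sets $U_\xi$ $(\xi<\omega_1)$, pick $x_\xi\in U_\xi$ and a convergent subfamily with limit $x$. Every neighborhood of $x$ meets uncountably many $U_\xi$, so the family is not locally finite.

Let $f:G\to\mathbb{R}$ be continuous. Each fiber $f^{-1}(t)$ is a $G_\delta$-set, hence open. We claim that $f$ is constant on the cosets of some open subgroup $N$ of countable index; then $f$ factors through the quotient map onto the countable discrete group $G/N$, which is continuous because $N$ is open.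

The claim is a uniform continuity statement, and we imitate the proof for compact metric spaces: take pairs of closer and closer points with different values and pass to limits. The difficulty is that nothing forces $\omega_1$ open subgroups to intersect in $\{0\}$, so the two limits need not coincide. We compensate by making their difference $d$ so small that translation by $d$ preserves the value of $f$ at each chosen point.

Suppose the claim fails. By recursion on $\alpha<\omega_1$ choose open subgroups $N_\alpha,M_\alpha$ and points $x_\alpha,y_\alpha$ such that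
\begin{itemize}
\item $N_\alpha$ has countable index and $N_\alpha\subset\bigcap_{\beta<\alpha}(N_\beta\cap M_\beta)$, which is possible since this intersection is open;
\item $y_\alpha-x_\alpha\in N_\alpha$ and $f(x_\alpha)\ne f(y_\alpha)$, which is possible since the claim fails for $N_\alpha$;
\item $f$ is constant on $x_\alpha+M_\alpha$, which is possible since the fiber of $x_\alpha$ is open.
\end{itemize}
Applying $(\ast)$ twice, we find an uncountable $I$ along which $x_\alpha\to x$ and $y_\alpha\to y$. As fibers are open, $f(x_\alpha)=f(x)$ and $f(y_\alpha)=f(y)$ for all but countably many $\alpha\in I$; hence $f(x)\ne f(y)$. Put $d=y-x$. Fix $\alpha$. The points $y_\beta-x_\beta$ converge to $d$ along $I$ and lie in the closed set $N_\alpha$ for $\beta\ge\alpha$, so $d\in N_\alpha$. As $N_{\alpha+1}\subset M_\alpha$, we get $d\in M_\alpha$ and $f(x_\alpha+d)=f(x_\alpha)$ for all $\alpha$. But $x_\alpha+d\to y$ along $I$, so for all but countably many $\alpha\in I$ we have $f(y)=f(x_\alpha+d)=f(x_\alpha)=f(x)$, a contradiction.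
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:wl}]
\emph{The space.} Let $Y=\omega_2$. Points of cofinality at most $\omega$, including $0$ and the successor ordinals, are isolated; a point $\alpha$ of cofinality $\omega_1$ has the basic neighborhoods $(\beta,\alpha]$, $\beta<\alpha$. Each $[0,\alpha]$ is clopen, so $Y$ is Hausdorff. It is a $P$-space, since $\bigcap_n(\beta_n,\alpha]\supset(\sup_n\beta_n,\alpha]$ and $\sup_n\beta_n<\alpha$ when $\alpha$ has cofinality $\omega_1$.

The space $Y$ has property $(\ast)$. Let $(y_\xi)_{\xi<\omega_1}$ be given. If a value is taken uncountably often, take a constant subfamily. Otherwise, since the family is bounded in $\omega_2$, there is a least $\delta<\omega_2$ such that $I=\{\xi:y_\xi<\delta\}$ is uncountable. For $\beta<\delta$ the set $\{\xi:y_\xi<\beta\}$ is countable, hence so is $\{\xi:y_\xi\le\beta\}$. If $\delta$ had a countable cofinal subset, $I$ would be a countable union of such sets. So $\delta$ has cofinality $\omega_1$, and each $(\beta,\delta]$ contains $y_\xi$ for all but countably many $\xi\in I$.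

\emph{The group.} Let $G=[Y]^{<\omega}$. Let $\mathcal{P}$ be the set of countable partitions of $Y$ into non-empty clopen sets, and for $P\in\mathcal{P}$ let
\[
N_P=\{z\in G:|z\cap C|\text{ is even for all }C\in P\}.
\]
This is the kernel of the homomorphism $z\mapsto\{C\in P:|z\cap C|\text{ is odd}\}$ into the countable group $[P]^{<\omega}$, so it is a subgroup of countable index. If $Q$ refines $P$, then $N_Q\subset N_P$.

The set $\mathcal{P}$ is closed under countable common refinements. Let $P_n\in\mathcal{P}$ $(n\in\omega)$ and let $Q$ consist of the non-empty sets $\bigcap_nC_n$ with $C_n\in P_n$. These sets are open because $Y$ is a $P$-space, and they partition $Y$, so they are clopen. If there were uncountably many, we could choose $\omega_1$ points from distinct classes and a convergent subfamily; the class of the limit would contain uncountably many of the points. So $Q\in\mathcal{P}$ and $N_Q\subset\bigcap_nN_{P_n}$.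

Consequently the subgroups $N_P$ form a base at $0$ of a group topology on $G$, and $G$ is a $P$-space: if $x\in\bigcap_nO_n$ with $O_n$ open and $x+N_{P_n}\subset O_n$, then $x+N_Q\subset\bigcap_nO_n$. The topology is Hausdorff, since a non-zero $z$ with least element $\alpha$ is not in $N_P$ for $P=\{[0,\alpha],(\alpha,\omega_2)\}$.

The group $G$ has property $(\ast)$. The map $y\mapsto\{y\}$ is continuous, because $\{y\}+\{y'\}\in N_P$ whenever $y'$ lies in the class of $y$ in $P$. So the maps $Y^n\to G$, $(y_1,\dots,y_n)\mapsto\{y_1\}+\dots+\{y_n\}$, are continuous, and their images cover $G$. Given $\omega_1$ points of $G$, uncountably many of them come from one $Y^n$; apply $(\ast)$ in $Y$ to the $n$ coordinates in turn. By Lemma~\ref{lem:star}, $G$ is $\mathbb{R}$-factorizable and its locally finite families of open sets are countable.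

\emph{Failure of the weak Lindel\"of property.} For $\alpha<\omega_2$ let $W_\alpha=\{z\in G:|z\cap(\alpha,\omega_2)|\text{ is even}\}$. This subgroup contains $N_P$ for $P=\{[0,\alpha],(\alpha,\omega_2)\}$, so it is open, hence clopen. The $W_\alpha$ cover $G$, since $z\in W_\alpha$ once $z\subset[0,\alpha]$. Let $J\subset\omega_2$ be countable and $\sup J<\delta<\omega_2$. Then $\{\delta\}\notin\bigcup_{\alpha\in J}W_\alpha$, and this union is closed, being a countable union of closed sets in a $P$-space. So it is not dense.
\end{proof}

\section{Absorbing functions and Cohen subsets of $\omega_1$}\label{sec:yes}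

An $\mathbb{R}$-factorizable group may be arbitrarily large, so a forcing argument cannot treat all groups of the extension one by one. We first show that a counterexample to (a) leaves a trace on $\omega_1$.

\subsection{The trace of a counterexample}

\begin{definition}\label{def:absorbing}
A \emph{pair function} is a partial function $m$ whose domain consists of pairs $(\alpha,\beta)$ with $\beta<\alpha<\omega_1$ and whose values satisfy $m(\alpha,\beta)\in\alpha\setminus\{\beta\}$. A map $h:R\to\omega$ on a set $R\subset\omega_1$ is an \emph{$m$-coloring of $R$} if for all $\beta<\alpha$ in $R$ with $h(\alpha)=h(\beta)$ the value $m(\alpha,\beta)$ is defined and belongs to $R$. The pair function $m$ is \emph{absorbing} if every $R\subset\omega_1$ has an $m$-coloring.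
\end{definition}

A countable $R$ has an injective coloring, so only uncountable sets matter. If the values $\alpha$ or $\beta$ were allowed, the function $(\alpha,\beta)\mapsto\beta$ would be absorbing for trivial reasons. The function $m(\alpha,\beta)=\beta+1$, defined for $\alpha>\beta+1$, is not absorbing: the set of limit ordinals contains no value of $m$, and any map from it to $\omega$ gives two ordinals the same color. A function with few values is not absorbing either.

\begin{lemma}\label{lem:fewvalues}
Let $m$ be a pair function, $A\subset\omega_1$ uncountable and $E\subset\omega_1$ countable. If $m(\alpha,\beta)$ is defined and lies in $E$ for all $\beta<\alpha$ in $A$, then $A\setminus E$ has no $m$-coloring.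
\end{lemma}

\begin{proof}
A map from the uncountable set $A\setminus E$ to $\omega$ gives some $\beta<\alpha$ the same color, and $m(\alpha,\beta)\in E$ is not in $A\setminus E$.
\end{proof}

\begin{proposition}[ZFC]\label{prop:trace}
If some $\mathbb{R}$-factorizable group has an uncountable locally finite family of open sets, then there is an absorbing pair function.
\end{proposition}

The idea is to look at a matrix of products $a_\alpha b_\beta$ whose diagonal entries lie in the members $C_\alpha$ of a discrete family. A function with bumps at the diagonal entries indexed by $R$ factors through a second-countable group, where the set of pairs with positive value is a countable union of boxes. Two diagonal entries in the same box put the off-diagonal entry $a_\alpha b_\beta$ into some $C_\gamma$ with $\gamma\in R$, and $m(\alpha,\beta)$ records this $\gamma$. The construction only has to ensure $\gamma<\alpha$ and $\gamma\ne\beta$.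

\begin{proof}
Let $\{U_\alpha:\alpha<\omega_1\}$ be a discrete family of open sets in $G$ (Lemma~\ref{lem:discrete}(i)) and pick $a_\alpha\in U_\alpha$. By recursion on $\alpha$ we define $\theta(\alpha)<\omega_1$, points $b_\alpha,c_\alpha$ and open sets $C_\alpha$. The set $D_\alpha=\{a_\gamma b_\beta:\gamma\le\alpha,\ \beta<\alpha\}$ is countable and the $U_\xi$ are disjoint, so there is $\theta(\alpha)$ larger than all $\theta(\beta)$, $\beta<\alpha$, with $U_{\theta(\alpha)}\cap D_\alpha=\emptyset$. Pick $c_\alpha\in U_{\theta(\alpha)}$ and put $b_\alpha=a_\alpha^{-1}c_\alpha$, so that $a_\alpha b_\alpha=c_\alpha$ and $c_\alpha b_\alpha^{-1}=a_\alpha\in U_\alpha$. Choose an open $C_\alpha\ni c_\alpha$ with $C_\alpha\subset U_{\theta(\alpha)}$ and $C_\alpha b_\alpha^{-1}\subset U_\alpha$. The family $\{C_\alpha\}$ is discrete, since $\theta$ is injective.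

For $\beta<\alpha$ let $m(\alpha,\beta)$ be the unique $\gamma$ with $a_\alpha b_\beta\in C_\gamma$, and leave it undefined if there is none. If $\gamma\ge\alpha$, then $a_\alpha b_\beta\in D_\gamma\cap U_{\theta(\gamma)}=\emptyset$. If $\gamma=\beta$, then $a_\alpha\in C_\beta b_\beta^{-1}\subset U_\beta$, although $a_\alpha\in U_\alpha$. So $m$ is a pair function.

Let $R\subset\omega_1$. Take $g$ as in Lemma~\ref{lem:discrete}(ii) for $\{C_\alpha:\alpha\in R\}$ and write $g=f\circ\pi$ with $\pi:G\to H$ and $H$ second countable. The open set $\{(x,y)\in H^2:f(xy)>0\}$ is a union of boxes $P_n\times Q_n$ $(n\in\omega)$ with $P_n,Q_n$ open. For $\alpha\in R$ we have $f(\pi(a_\alpha)\pi(b_\alpha))=g(c_\alpha)=1$; let $h(\alpha)$ be some $n$ with $(\pi(a_\alpha),\pi(b_\alpha))\in P_n\times Q_n$. If $\beta<\alpha$ are in $R$ and $h(\alpha)=h(\beta)=n$, then $\pi(a_\alpha)\in P_n$ and $\pi(b_\beta)\in Q_n$, so $g(a_\alpha b_\beta)>0$ and $a_\alpha b_\beta\in C_\gamma$ for some $\gamma\in R$. This $\gamma$ is $m(\alpha,\beta)$.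
\end{proof}

\subsection{Facts on forcing}\label{sub:forcing}

We recall what is used here and in Sections~\ref{sec:no} and~\ref{sec:ccc}. In a poset $\mathbb{P}$, $q\le p$ means that $q$ is the stronger condition.
\begin{itemize}
\item $\mathbb{P}$ is \emph{$\sigma$-closed} if every decreasing $\omega$-sequence has a lower bound. Such a poset adds no countable sequence of elements of $V$ and preserves $\omega_1$.
\item $\mathbb{P}$ is \emph{$\kappa$-cc} if every antichain has size less than $\kappa$; \emph{ccc} means $\omega_1$-cc. For regular $\kappa$, a $\kappa$-cc poset preserves all regular cardinals from $\kappa$ on.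
\item \emph{Nice names.} If $Z\in V$ and $\mathbb{D}\subset\mathbb{P}$ is dense, every subset of $Z$ in $V[\mathcal{G}]$ is the value of a name $\bigcup_{z\in Z}\{\check z\}\times\mathcal{A}_z$, where the $\mathcal{A}_z\subset\mathbb{D}$ are antichains.
\item \emph{Product lemma.} A filter generic for $\mathbb{P}'\times\mathbb{P}''$ has the form $\mathcal{G}'\times\mathcal{G}''$, where $\mathcal{G}'$ is $\mathbb{P}'$-generic over $V$ and $\mathcal{G}''$ is $\mathbb{P}''$-generic over $V[\mathcal{G}']$; the extension is $V[\mathcal{G}'][\mathcal{G}'']$.
\item \emph{$\Delta$-system lemma.} For finite sets $F_\xi$ $(\xi<\omega_1)$ there are an uncountable $J\subset\omega_1$ and a \emph{root} $K$ with $F_\xi\cap F_\eta=K$ for distinct $\xi,\eta\in J$. Under CH the same holds for $\omega_2$ countable sets, with $|J|=\omega_2$.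
\item \emph{Fodor's lemma.} If $S\subset\omega_1$ is stationary and $\eta(\delta)<\delta$ for $\delta\in S$, then $\eta$ is constant on a stationary subset of $S$.
\end{itemize}

\subsection{One Cohen subset of $\omega_1$ destroys absorption}

Let $\mathbb{C}$ be the poset of countable partial functions $\omega_1\to2$, ordered by reverse inclusion; it is $\sigma$-closed. The generic set $R\subset\omega_1$ consists of the $\alpha$ with $p(\alpha)=1$ for some $p$ in the generic filter. A condition $q$ forces $\gamma\notin R$ exactly when $q(\gamma)=0$ (this notation includes $\gamma\in\operatorname{dom}q$), and it forces $\gamma\in R$ exactly when $q(\gamma)=1$.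

\begin{proposition}\label{prop:destroy}
If $m\in V$ is a pair function, then $m$ is not absorbing in $V[R]$.
\end{proposition}

Consider first the case of one color: suppose $p$ forces that the constant map is an $m$-coloring of $R$. For $\beta<\delta$ outside $\operatorname{dom}p$, the condition $p'=p\cup\{(\beta,1),(\delta,1)\}$ forces that $\gamma=m(\delta,\beta)$ is defined and lies in $R$, so $\gamma\in\operatorname{dom}p'$. As $\gamma\ne\beta,\delta$, we get $\gamma\in\operatorname{dom}p$. Thus $m$ takes countably many values on an uncountable set, and Lemma~\ref{lem:fewvalues} applies. With many colors, the condition that decides the color of $\delta$ may also put $m(\delta,\beta)$ into $R$. So we act before $\delta$ enters $R$: for each color $n$ we try to make $n$ unavailable for $\delta$. This cannot succeed for all $n$, and the failures return us to the case of one color.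

\begin{proof}
Suppose $m$ is absorbing in $V[R]$. Let $p_*\in\mathbb{C}$ force that $\dot h$ is an $m$-coloring of $R$. We work in $V$, with conditions below $p_*$. Say that $q$ \emph{colors $\beta$ by $n$} if $q\Vdash\beta\in R\wedge\dot h(\beta)=n$. This passes to stronger conditions, and:
\begin{itemize}
\item[(1)] if $q(\beta)=1$, then some extension of $q$ colors $\beta$ by some $n$;
\item[(2)] if $q$ colors both $\beta<\delta$ by $n$, then $m(\delta,\beta)$ is defined and $q(m(\delta,\beta))=1$.
\end{itemize}
An ordinal $\gamma\notin\operatorname{dom}p\cup\{\beta\}$ \emph{blocks} $(p,\beta,n)$ if no $q\le p$ with $q(\gamma)=0$ colors $\beta$ by $n$. The triple $(p,\beta,n)$ is \emph{robust} if no ordinal blocks it.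

To keep the construction for $\delta$ below $\delta$, we confine it to a countable set of conditions. Define countable sets $\mathcal{M}_\xi\subset\mathbb{C}$ $(\xi<\omega_1)$, increasing, with $\mathcal{M}_0=\{p_*\}$ and unions at limits, so that for $p\in\mathcal{M}_\xi$, $\beta,\gamma<\xi$ and $n\in\omega$:
\begin{itemize}
\item[(3)] if $\gamma\notin\operatorname{dom}p$, then $p\cup\{(\gamma,0)\}\in\mathcal{M}_{\xi+1}$;
\item[(4)] if some $q\le p$ with $q(\gamma)=0$ colors $\beta$ by $n$, then $\mathcal{M}_{\xi+1}$ contains such a $q$.
\end{itemize}
For limit $\delta$, the conditions provided by (3) and (4) for $p\in\mathcal{M}_\delta$ and $\beta,\gamma<\delta$ lie in $\mathcal{M}_\delta$. Let $F(\xi)<\omega_1$ contain the domains of all $p\in\mathcal{M}_\xi$, and let $D$ be the club of limit ordinals $\delta$ with $F(\xi)\le\delta$ for all $\xi<\delta$. For $\delta\in D$ and $p\in\mathcal{M}_\delta$ we have $\operatorname{dom}p\subset\delta$.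

Let $\delta\in D$. A \emph{trap for $(\delta,n)$ below $p$} is a condition $q\le p$ in $\mathcal{M}_\delta$ that colors some $\beta<\delta$ by $n$, where $m(\delta,\beta)$ is undefined or $q(m(\delta,\beta))=0$. By (2), no extension of a trap colors $\delta$ by $n$. We try to build $p_*=p_0\ge p_1\ge\cdots$ in $\mathcal{M}_\delta$. At step $n$:
\begin{itemize}
\item[(T)] If there is a trap for $(\delta,n)$ below $p_n$, let $p_{n+1}$ be one.
\item[(B)] Otherwise, if some $\gamma_n$ blocks $(p_n,\delta,n)$, let $p_{n+1}=p_n\cup\{(\gamma_n,0)\}$ in case $\gamma_n<\delta$, and $p_{n+1}=p_n$ in case $\gamma_n>\delta$.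
\item[(S)] Otherwise stop, and put $(p^\delta,n^\delta)=(p_n,n)$.
\end{itemize}

\emph{The construction stops.} If not, let
\[
p_\omega=\bigcup_np_n\cup\{(\delta,1)\}\cup\{(\gamma_n,0):\text{case (B) occurs at step }n\text{ and }\gamma_n>\delta\}.
\]
This is a condition, since $\operatorname{dom}p_n\subset\delta$. By (1), some $q\le p_\omega$ colors $\delta$ by some $n$. If step $n$ was of type (T), then $q$ extends a trap for $(\delta,n)$, which is impossible. If it was of type (B), then $q\le p_n$ and $q(\gamma_n)=0$, although $\gamma_n$ blocks $(p_n,\delta,n)$.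

So for each $\delta\in D$ the triple $(p^\delta,\delta,n^\delta)$ is robust, $p^\delta\in\mathcal{M}_\delta$, and there is no trap for $(\delta,n^\delta)$ below $p^\delta$. As $\delta$ is a limit, $p^\delta\in\mathcal{M}_{\eta(\delta)}$ for some $\eta(\delta)<\delta$. By Fodor's lemma $\eta(\delta)$ has a constant value $\eta$ on a stationary set, and since $\mathcal{M}_\eta\times\omega$ is countable, there are an uncountable $S\subset D$ and a pair $(p,n)$ with $(p^\delta,n^\delta)=(p,n)$ for all $\delta\in S$.

Let $\beta<\delta$ be in $S$. For every $\gamma<\delta$ outside $\operatorname{dom}p\cup\{\beta\}$, robustness of $(p,\beta,n)$ and (4) give $q_\gamma\le p$ in $\mathcal{M}_\delta$ with $q_\gamma(\gamma)=0$ that colors $\beta$ by $n$. One such $\gamma$ is $\beta+1$, because $\operatorname{dom}p\subset\beta$; since $q_{\beta+1}$ is not a trap for $(\delta,n)$, the value $m(\delta,\beta)$ is defined. It is less than $\delta$ and different from $\beta$. If it were outside $\operatorname{dom}p$, then $q_{m(\delta,\beta)}$ would be a trap for $(\delta,n)$ below $p$. Hence $m(\delta,\beta)\in\operatorname{dom}p$ for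 all $\beta<\delta$ in $S$. Since $\mathbb{C}$ preserves $\omega_1$, the set $S$ is uncountable in $V[R]$, and Lemma~\ref{lem:fewvalues}, applied in $V[R]$ with $A=S$ and $E=\operatorname{dom}p$, shows that $m$ is not absorbing there.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:yes}]
Let $\mathbb{P}$ be the poset of countable partial functions $\omega_2\times\omega_1\to2$. It is $\sigma$-closed. It is $\omega_2$-cc by CH: among $\omega_2$ conditions, $\omega_2$ have domains forming a $\Delta$-system with a countable root, and two of these agree on the root, as there are only $2^\omega=\omega_1$ possible restrictions. By Proposition~\ref{prop:trace}, applied in $V[\mathcal{G}]$, it suffices to show that no pair function $m\in V[\mathcal{G}]$ is absorbing.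

View $m$ as a subset of $\omega_1^3$. By the $\omega_2$-cc, a nice name for $m$ involves at most $\omega_1$ conditions, each with countable domain; this is the only use of CH. So there is $\xi<\omega_2$ such that all these conditions belong to the poset $\mathbb{P}'$ of conditions whose domain misses $\{\xi\}\times\omega_1$. Now $\mathbb{P}\cong\mathbb{P}'\times\mathbb{C}^V$. Put $V'=V[\mathcal{G}\cap\mathbb{P}']$; then $m\in V'$, and by the product lemma $V[\mathcal{G}]=V'[R]$ with $R$ generic over $V'$ for $\mathbb{C}^V$. As $\mathbb{P}'$ is $\sigma$-closed, $\omega_1^{V'}=\omega_1^V$ and $\mathbb{C}^{V'}=\mathbb{C}^V$. Proposition~\ref{prop:destroy}, with ground model $V'$, shows that $m$ is not absorbing in $V[\mathcal{G}]$.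
\end{proof}

\section{Forcing a group with an uncountable open partition}\label{sec:no}

Let $V$ be a model of $2^{\omega_1}=\omega_2$. Put $G=[\omega_1]^{<\omega}$ and $B=[\omega]^{<\omega}$. For a finite set $a$ let $[a]$ be the group of all subsets of $a$, so that $[a]\le G$ for $a\subset\omega_1$. Put $\max\emptyset=-1$.

The topology on $G$ will be generated by kernels of homomorphisms into the countable group $B$. At stage $0$ we add a partition of $G$ into $\omega_1$ classes, together with homomorphisms that make the classes open. At each later stage we take a function $f$ that is continuous for the topology built so far and add countably many homomorphisms through which $f$ factors. Refining the topology keeps the classes open but creates new continuous functions. A continuous function, together with a modulus of continuity, is an object of size $\omega_1$, so after $\omega_2$ stages every such object has appeared and has been treated. Everything depends on preserving $\omega_1$.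

Homomorphisms are approximated on the finite groups $[a]$, and we need to extend them with control over the kernel.

\begin{lemma}\label{lem:ext}
Let $C=C_1\oplus C_2$ be a finite Boolean group, $\psi:C_1\to B$ a homomorphism, and $w=c_1+c_2$ with $c_1\in C_1$ and $0\ne c_2\in C_2$. Then $\psi$ extends to a homomorphism $C\to B$
\begin{itemize}
\item[(i)] with kernel $\ker\psi$;
\item[(ii)] with kernel $\ker\psi\cup(w+\ker\psi)$.
\end{itemize}
Part (i) does not require the element $w$.
\end{lemma}

\begin{proof}
Boolean groups are vector spaces over the field with two elements. Let $\sigma=\bigcup\psi[C_1]$, a finite subset of $\omega$. (i) Take an injective homomorphism $\mu:C_2\to[\omega\setminus\sigma]^{<\omega}$ and send $c+c'$ $(c\in C_1,\ c'\in C_2)$ to $\psi(c)+\mu(c')$. The two summands are disjoint sets, so the sum is $0$ exactly when $c\in\ker\psi$ and $c'=0$. (ii) Write $C_2=\{0,c_2\}\oplus C_3$, take an injective $\mu:C_3\to[\omega\setminus\sigma]^{<\omega}$, and send $c+\epsilon c_2+c_3$ $(c\in C_1,\ \epsilon\in\{0,1\},\ c_3\in C_3)$ to $\psi(c+\epsilon c_1)+\mu(c_3)$. This is $0$ exactly when $c_3=0$ and $c+\epsilon c_1\in\ker\psi$.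 For $\epsilon=0$ we get $\ker\psi$, and for $\epsilon=1$ the elements $c+c_2=(c+c_1)+w$ with $c+c_1\in\ker\psi$.
\end{proof}

\subsection{The iteration}\label{sub:iteration}

\emph{Stage $0$.} The poset $Q_0$ consists of triples $(a,E,(\varphi_x)_{x\in[a]})$, where $a\subset\omega_1$ is finite, $E$ is an equivalence relation on $[a]$, each $\varphi_x:[a]\to B$ is a homomorphism, and
\begin{itemize}
\item[(Q1)] if $\gamma\in a$, $y\in[a]$ and $\{\gamma\}\mathrel{E}y$, then $\gamma\le\max y$;
\item[(Q2)] if $x,y\in[a]$ and $\varphi_x(x+y)=0$, then $x\mathrel{E}y$.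
\end{itemize}
A condition $(a',E',(\varphi'_x))$ extends $(a,E,(\varphi_x))$ if $a'\supseteq a$, $E'$ restricts to $E$ on $[a]$, and $\varphi'_x$ extends $\varphi_x$ for $x\in[a]$. Condition (Q2) will make the classes open. Condition (Q1) makes distinct singletons inequivalent, since $\{\gamma\}\mathrel{E}\{\gamma'\}$ gives $\gamma\le\gamma'\le\gamma$. It says more than that, for the sake of the chain condition: if $\{\gamma\}$ could be equivalent to a fixed $y\subset\gamma$, then the conditions saying so for different $\gamma$ would be pairwise incompatible.

Any $\gamma\notin a$ can be added to $a$. Let each new element of $[a\cup\{\gamma\}]$ form a class by itself, extend $\varphi_x$ for $x\in[a]$ with the same kernel by Lemma~\ref{lem:ext}(i), and take $\varphi_x$ injective for new $x$. Then (Q1) holds because new elements are equivalent only to themselves; in (Q2), an old $x$ has $x+y\in[a]$, so that $y$ is old, and a new $x$ has $y=x$. Hence the generic filter gives an equivalence relation $\sim$ on $G$ and homomorphisms $\varphi_x:G\to B$ $(x\in G)$ with kernels $K_x$, such that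
\begin{equation}\label{eq:classes}
x+K_x\subset\{y:y\sim x\}\quad(x\in G),\qquad\{\gamma\}\not\sim\{\gamma'\}\quad(\gamma\ne\gamma').
\end{equation}
Moreover $\bigcap_xK_x=\{0\}$: given $y\ne0$ and a condition, enlarge $a$ to contain $y$ and add one more point $\gamma$; then $\varphi_{\{\gamma\}}$ is injective on a group containing $y$.

\emph{Stage $s\in[1,\omega_2)$.} Let $I_s$ be the disjoint union of $G$ and $[1,s)\times\omega$. The earlier stages, forming a poset $P_s$, have added subgroups $K_\iota$ for $\iota\in I_s$: the $K_x$ above, and $K_{(t,n)}=\ker\psi_{t,n}$ for $1\le t<s$. We are given $P_s$-names for functions $f_s:G\to\mathbb{R}$ and $D_s:G\times\omega\to[I_s]^{<\omega}$ such that $P_s$ forces, for all $x,y\in G$ and $j\in\omega$,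
\begin{equation}\label{eq:modulus}
y\in x+\bigcap_{\iota\in D_s(x,j)}K_\iota\ \Longrightarrow\ |f_s(y)-f_s(x)|<2^{-j},
\end{equation}
where the empty intersection is $G$. Thus $D_s$ is a modulus of continuity of $f_s$ for the current topology. The names are chosen in Subsection~\ref{sub:group}; until then, and in Section~\ref{sec:ccc}, they are arbitrary subject to \eqref{eq:modulus}.

In the extension by $P_s$, the poset $Q_s$ consists of tuples $(a,N,(\psi_n)_{n<N},\nu)$, where $a\subset\omega_1$ is finite, $N\in\omega$, each $\psi_n:[a]\to B$ is a homomorphism, $\nu$ is a finite partial function from $[a]\times\omega$ to $N=\{0,\dots,N-1\}$, and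
\begin{itemize}
\item[(Q3)] if $\nu(x,j)=n$, $y\in[a]$ and $\psi_n(x+y)=0$, then $|f_s(y)-f_s(x)|<2^{-j}$.
\end{itemize}
A stronger condition has larger $a$ and $N$ and extends each $\psi_n$ and $\nu$. The equation $\nu(x,j)=n$ is a promise that the kernel of the $n$-th homomorphism will witness $2^{-j}$-continuity of $f_s$ at $x$. A triple $(x,j,y)$ satisfying the hypotheses of (Q3) is an \emph{instance} of (Q3). One can enlarge $a$, extending each $\psi_n$ with the same kernel, which creates no new instance. One can increase $N$. One can add any $(x,j)\in[a]\times\omega$ to the domain of $\nu$ by putting $\nu(x,j)=N$ for a new injective $\psi_N$, the only new instance being $(x,j,x)$. So $Q_s$ adds homomorphisms $\psi_{s,n}:G\to B$ $(n\in\omega)$ such that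
\begin{equation}\label{eq:factor}
\forall x\in G\ \forall j\in\omega\ \exists n\in\omega\ \forall y\in x+K_{(s,n)}\quad|f_s(y)-f_s(x)|<2^{-j}.
\end{equation}

Continuity of $f_s$ plays no part in these density arguments, but without it $\omega_1$ may collapse: for the indicator function of $G\setminus\{0\}$, the promise $\nu(0,0)=n$ makes $\psi_{s,n}$ an injection of $G$ into the countable group $B$.

\emph{The iteration.} For $1\le s\le\omega_2$, $P_s$ is the finite support iteration of the $Q_t$, $t<s$. A condition is a function $p$ whose domain $\operatorname{supp}p$ is a finite subset of $s$ containing $0$, with $p(0)\in Q_0$ and, for $t\ge1$ in $\operatorname{supp}p$, $p(t)$ a $P_t$-name with $p{\upharpoonright}t\Vdash p(t)\in Q_t$. (As usual, names are taken from a set that represents every such name up to forced equality.) We put $q\le p$ if $\operatorname{supp}q\supseteq\operatorname{supp}p$ and $q{\upharpoonright}t\Vdash q(t)\le p(t)$ for $t\in\operatorname{supp}p$. If $\mathcal{G}$ is $P_s$-generic and $1\le t<s$, then $\mathcal{G}_t=\mathcal{G}\cap P_t$ is $P_t$-generic, and the values of the names $p(t)$, $p\in\mathcal{G}$,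 form a $Q_t$-generic filter over $V[\mathcal{G}_t]$.

\subsection{Determined conditions}\label{sub:determined}

The elements of all $Q_t$ are finite objects of $V$, drawn from a set of size $\omega_1$; only membership in $Q_t$ depends on the generic filter. We single out conditions that decide these objects together with enough information on $f_t$ and $D_t$.

Let $p\in P_s$ be such that each $p(t)$ is (the canonical name of) such an object, $p(0)=(a_0,E,(\varphi_x))$ and $p(t)=(a_t,N_t,(\psi_{t,n})_{n<N_t},\nu_t)$. An \emph{index of $p$ below $t$}, for $t\ge1$, is either an element of $[a_0]$ or a pair $(t',n)$ with $t'\in\operatorname{supp}p$, $1\le t'<t$ and $n<N_{t'}$. These are the $\iota\in I_t$ for which $p$ has begun to build the homomorphism with kernel $K_\iota$.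

\begin{definition}\label{def:determined}
Such a $p$ is \emph{determined} if
\begin{itemize}
\item[(D0)] $a_t\supseteq a_{t'}$ for $t<t'$ in $\operatorname{supp}p$,
\end{itemize}
and for each $t\ge1$ in $\operatorname{supp}p$ there are a rational $\varepsilon_t>0$, $j_t\in\omega$ with $2^{-j_t}<\varepsilon_t$, and functions $g_t:[a_t]\to\mathbb{Q}$ and $d_t:[a_t]\to[I_t]^{<\omega}$ such that
\begin{itemize}
\item[(D1)] $p{\upharpoonright}t$ forces $|f_t(z)-g_t(z)|<\varepsilon_t$ and $D_t(z,j_t)=d_t(z)$, for all $z\in[a_t]$;
\item[(D2)] if $\nu_t(x,j)=n$, $y\in[a_t]$ and $\psi_{t,n}(x+y)=0$, then $|g_t(y)-g_t(x)|+3\varepsilon_t\le2^{-j}$;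
\item[(D3)] every element of $d_t(z)$, $z\in[a_t]$, is an index of $p$ below $t$.
\end{itemize}
\end{definition}

By (D1), $p$ knows $f_t$ up to $\varepsilon_t$ on $[a_t]$, and it knows on which coset around $z$ the function $f_t$ stays within $\varepsilon_t$ of $f_t(z)$. By (D3) this coset is cut out by homomorphisms to which $p$ gives access. Condition (D2) is (Q3) with room for three errors of size $\varepsilon_t$.

\begin{lemma}\label{lem:determined}
For $s\ge1$, $p\in P_s$ and finite $c\subset\omega_1$ there is a determined $q\le p$ in $P_s$ all of whose sets $a_t$, $t\in\operatorname{supp}q$, contain $c$.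
\end{lemma}

\begin{proof}
We use induction on $s$. For $s=1$ enlarge $a_0$. If $\operatorname{supp}p\subset s'$ for some $s'$ with $1\le s'<s$, apply the induction hypothesis to $p\in P_{s'}$; this covers limit $s$. It remains to treat $p\in P_{s+1}$ with $s\ge1$ and $s\in\operatorname{supp}p$.

Extend $p{\upharpoonright}s$ to $u\in P_s$ deciding $p(s)$, and enlarge the first component of the decided object to contain $c$, keeping the kernels. Call the result $\rho=(a_s,N_s,(\psi_{s,n}),\nu_s)$; then $u$ forces $\rho\in Q_s$ and $\rho\le p(s)$. The instances $(x,j,y)$ of (Q3) for $\rho$ give finitely many strict inequalities forced by $u$. Extend $u$ to decide a rational $\varepsilon_s>0$ with $|f_s(y)-f_s(x)|+5\varepsilon_s\le2^{-j}$ for all instances. Choose $j_s$ with $2^{-j_s}<\varepsilon_s$, and extend $u$ to decide, for $z\in[a_s]$, rationals $g_s(z)$ with $|f_s(z)-g_s(z)|<\varepsilon_s$ and the sets $d_s(z)=D_s(z,j_s)$. This gives (D1) at $s$. For each instance $u$ forces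
\[
|g_s(y)-g_s(x)|+3\varepsilon_s\le|f_s(y)-f_s(x)|+5\varepsilon_s\le2^{-j},
\]
and the outer inequality concerns rationals, so (D2) holds. Let $d=\bigcup_zd_s(z)$, a finite set. For each pair $(t',n)\in d$, extend $u$ so that $t'\in\operatorname{supp}u$ and the second component of $u(t')$ is forced to exceed $n$. By the induction hypothesis there is a determined $u'\le u$ all of whose sets $a_t$ contain $a_s$ and every $x\in d\cap G$. Then every element of $d$ is an index of $u'$ below $s$, and $q=u'\cup\{(s,\rho)\}$ is as required.
\end{proof}

In particular, for $1\le s<\omega_2$ the poset $P_s$ has a dense subset of size at most $\omega_1$, since a determined condition is a finite function from $s$ into a set of size $\omega_1$. The main technical result is proved in Section~\ref{sec:ccc}.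

\begin{proposition}\label{prop:ccc}
Let $1\le s\le\omega_2$. For any choice of names $(f_t,D_t)$, $1\le t<s$, satisfying \eqref{eq:modulus}, the poset $P_s$ is ccc.
\end{proposition}

\subsection{The group}\label{sub:group}

\begin{proof}[Proof of Theorem~\ref{thm:no}]
\emph{Choice of names.} Let $1\le t<\omega_2$. In $V$ we have $|G|=|I_t|=\omega_1$. A pair $(f,D)$ with $f:G\to\mathbb{R}$ and $D:G\times\omega\to[I_t]^{<\omega}$ is determined by $\{(x,\vartheta)\in G\times\mathbb{Q}:\vartheta<f(x)\}$ and $\{(x,j,\iota):\iota\in D(x,j)\}$, so it is coded by a subset of $\omega_1$ through bijections fixed in $V$. Once $P_t$ is defined, it is ccc by Proposition~\ref{prop:ccc} and has a dense subset of size at most $\omega_1$. So there are at most $(\omega_1^{\,\omega})^{\omega_1}=2^{\omega_1}=\omega_2$ nice names for subsets of $\omega_1$ built from this dense set; this is where the hypothesis on $V$ is used. Hence there is a list $(\dot f_{t,\eta},\dot D_{t,\eta})$, $\eta<\omega_2$, of $P_t$-names for pairs such that every pair in $V[\mathcal{G}_t]$ is the value of a name in the list.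

Fix in advance a surjection $e:[1,\omega_2)\to[1,\omega_2)\times\omega_2$ such that $e(s)=(t,\eta)$ implies $t\le s$. (Take a map assuming each value $\omega_2$ times, and change $e(s)$ to $(1,0)$ whenever its first coordinate exceeds $s$.) At stage $s$ with $e(s)=(t,\eta)$, let $(f_s,D_s)$ be a $P_s$-name forced to equal $(\dot f_{t,\eta},\dot D_{t,\eta})$ if this pair satisfies \eqref{eq:modulus}, and to equal the pair of constant functions $(0,\emptyset)$ otherwise. In both cases \eqref{eq:modulus} is forced.

\emph{The topology.} Let $\mathcal{G}$ be $P_{\omega_2}$-generic and work in $V[\mathcal{G}]$, where $\omega_1$ and $\omega_2$ are preserved by Proposition~\ref{prop:ccc}. Put $I_{\omega_2}=G\cup([1,\omega_2)\times\omega)$ and give $G$ the group topology whose base at $0$ consists of the finite intersections of the subgroups $K_\iota$, $\iota\in I_{\omega_2}$. It is Hausdorff, as $\bigcap_xK_x=\{0\}$. By \eqref{eq:classes}, each $\sim$-class contains the neighborhood $y+K_y$ of each of its points $y$, so the classes form an open partition of $G$. There are exactly $\omega_1$ classes, since $|G|=\omega_1$ and the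 singletons $\{\gamma\}$ are pairwise inequivalent.

\emph{$\mathbb{R}$-factorizability.} Let $f:G\to\mathbb{R}$ be continuous. By the definition of the topology there is $D:G\times\omega\to[I_{\omega_2}]^{<\omega}$ such that $(f,D)$ satisfies \eqref{eq:modulus}. As $D$ has at most $\omega_1$ values, they lie in $[I_{t_0}]^{<\omega}$ for some $t_0<\omega_2$, and $(f,D)$ is coded by a subset of $\omega_1$. By the ccc a nice name for the code involves at most $\omega_1$ conditions, each with finite support, so these conditions lie in $P_t$ for some $t\in[t_0,\omega_2)$. Thus $(f,D)\in V[\mathcal{G}_t]$ is the value of some $(\dot f_{t,\eta},\dot D_{t,\eta})$. Let $e(s)=(t,\eta)$, so $s\ge t$. Property \eqref{eq:modulus} of $(f,D)$ involves only $f$, $D$ and subgroups $K_\iota$ with $\iota\in I_t\subset I_s$, all of which lie in $V[\mathcal{G}_s]$; so it holds there, and $(f_s,D_s)=(f,D)$.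

Let $\pi=(\psi_{s,n})_{n\in\omega}:G\to B^\omega$, with $B$ discrete, and let $H=\pi(G)$, a second-countable group. The homomorphism $\pi$ is continuous because the kernels $K_{(s,n)}$ are open. If $\pi(x)=\pi(y)$, then $y\in x+K_{(s,n)}$ for all $n$, so \eqref{eq:factor} gives $|f(y)-f(x)|<2^{-j}$ for all $j$. Hence $f=h\circ\pi$ for a function $h:H\to\mathbb{R}$. Given $x$ and $j$, take $n$ from \eqref{eq:factor}. If $\pi(y)$ has the same $n$-th coordinate as $\pi(x)$, then $y\in x+K_{(s,n)}$ and $|h(\pi(y))-h(\pi(x))|<2^{-j}$. So $h$ is continuous.
\end{proof}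

\begin{remark}\label{rem:sharp}
This group has character at most $|[I_{\omega_2}]^{<\omega}|=\omega_2$, and by Theorem~\ref{thm:char} its character exceeds $\omega_1$; so it is exactly $\omega_2$. Hence ZFC does not prove Theorem~\ref{thm:char} with $\omega_2$ in place of $\omega_1$, even for Boolean groups of size $\omega_1$ with a base at $0$ of open subgroups. By Proposition~\ref{prop:trace}, this model also contains an absorbing pair function.
\end{remark}

\section{The countable chain condition}\label{sec:ccc}

We prove Proposition~\ref{prop:ccc}. Whether two elements of $Q_t$ are compatible depends on values of $f_t$ that neither of them mentions, and these values are settled at earlier coordinates. So we argue with the whole iteration at once: we find a common extension of two conditions that also arranges, at the earlier coordinates, the values of $f_t$ that it needs.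

\subsection{The method in a small case}

\begin{example}\label{ex:small}
Let $p^\xi$ $(\xi<\omega_1)$ be determined conditions with support $\{0,t\}$ and $a_0^\xi=a_t^\xi=x^\xi=\{\alpha_\xi,\beta_\xi\}$, where $\alpha_\xi<\beta_\xi<\alpha_\eta$ for $\xi<\eta$. Suppose that the order-preserving bijections between these pairs carry the $p^\xi$, the functions $g_t^\xi$ and the numbers $\varepsilon_t,j_t$ onto each other, and that $\nu_t^\xi(x^\xi,j)=n$. Let $g$ be the common value $g_t^\xi(x^\xi)$; condition (D2) with $y=x^\xi$ gives $3\varepsilon_t\le2^{-j}$.

We look for $q\le p^\xi,p^\eta$. A homomorphism on $[x^\xi\cup x^\eta]$ is determined by its values at singletons, so the common extension $\psi_n$ of $\psi^\xi_{t,n}$ and $\psi^\eta_{t,n}$ is unique, and it kills $\{\beta_\xi,\beta_\eta\}$. For $y=\{\alpha_\xi,\beta_\eta\}$ we have $x^\xi+y=\{\beta_\xi,\beta_\eta\}$, so (Q3) demands that $q(0)$ force $|f_t(y)-f_t(x^\xi)|<2^{-j}$. Neither condition says anything about $f_t(y)$. The only tool is \eqref{eq:modulus}: take a point $u$ where the modulus is decided, and put $y+u$ into $K_\iota$ for the finitely many $\iota\in D_t(u,j_t)$.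

The choice $u=x^\xi$ can fail. The set $d_t^\xi(x^\xi)\subset[x^\xi]$ may contain the index $\{\beta_\xi\}$, and $\{\beta_\xi,\beta_\eta\}\in K_{\{\beta_\xi\}}$ would give $\{\beta_\eta\}\sim\{\beta_\xi\}$ by \eqref{eq:classes}. Instead take a third condition $p^\zeta$, let $q(0)$ extend $p^\zeta(0)$ as well, and use $u=x^\zeta$ and $w=y+x^\zeta=\{\alpha_\xi,\alpha_\zeta\}+\{\beta_\eta,\beta_\zeta\}$. The indices in $d_t^\zeta(x^\zeta)$ lie in $[x^\zeta]$. The homomorphism $\varphi_0$ is amalgamated uniquely and kills $w$. For $0\ne x\in[x^\zeta]$, only $p^\zeta(0)$ prescribes $\varphi_x$, and Lemma~\ref{lem:ext}(ii) adds $w$ to its kernel. Then $q(0)$ forces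
\[
|f_t(y)-f_t(x^\xi)|\le|f_t(y)-f_t(x^\zeta)|+|f_t(x^\zeta)-g|+|g-f_t(x^\xi)|<3\varepsilon_t\le2^{-j}.
\]
Note that $q$ need not extend $p^\zeta(t)$.

The price is paid in (Q2): we satisfy it by putting $v+w$ into the class of $v$ for $v\in[x^\zeta]$. The coset $w+[x^\zeta]=y+[x^\zeta]$ contains no singleton, so no two singletons are glued. But (Q1) allows $\{\beta_\zeta\}\mathrel{E^\zeta}x^\zeta$, and then $\{\beta_\zeta\}$ becomes equivalent to $x^\zeta+w=y$; so we need $\beta_\zeta\le\max y$, and we take $\zeta<\xi,\eta$. Finally, each of the $3\cdot3=9$ subsets of $x^\xi\cup x^\eta$ meeting both pairs gets its own $\zeta$. If $y$ and $y'=\{\alpha_\xi,\beta_\xi,\beta_\eta\}$ shared one, the element used for $y'$ would be $w'=y'+\{\alpha_\zeta\}$, and $w+w'=\{\beta_\xi,\beta_\zeta\}\in K_{\{\beta_\zeta\}}$ would glue two singletons again.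
\end{example}

In general the supports share several coordinates. An auxiliary condition introduced for the coordinate $t$ has to be extended at all earlier coordinates, and at a shared one it creates new elements of the type of $y$. So we introduce auxiliary conditions from the top shared coordinate downward. The process ends at coordinate $0$, where no function has to be respected.

\subsection{Uniformization}\label{sub:uniform}

Let $\omega_1$ conditions in $P_s$ be given. By Lemma~\ref{lem:determined} we may replace them by determined extensions $p^\xi$ $(\xi<\omega_1)$, and it suffices to find two indices $\xi$ whose conditions are compatible. Fix witnesses as in Definition~\ref{def:determined}; everything belonging to $p^\xi$ carries the superscript $\xi$. We pass to an uncountable subfamily, reindexed by $\omega_1$, with the following properties.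
\begin{itemize}
\item[(U1)] The supports form a $\Delta$-system with root $\{0=t_0<t_1<\dots<t_k\}$, the set of \emph{root coordinates}.
\item[(U2)] The sets $a_0^\xi$ have the same size $\ell$ and form a $\Delta$-system with root $r$. The \emph{tails} $T_\xi=a_0^\xi\setminus r$ lie above $\max r$, and for $\xi<\eta$ every element of $T_\xi$ is below every element of $T_\eta$.
\end{itemize}
The last part of (U2) is arranged by recursion: the tails are disjoint, so only countably many of them meet a given countable ordinal. Let $A=\{0,\dots,\ell-1\}$, let $e_\xi:A\to a_0^\xi$ be the order isomorphism, and write $z^\xi=e_\xi[z]$ for $z\in[A]$; the map $z\mapsto z^\xi$ is an isomorphism of $[A]$ onto $[a_0^\xi]$. By (U2), $e_\xi$ maps the initial segment $A_*$ of $A$ of length $|r|$ onto $r$, in a way that does not depend on $\xi$. By (D0), all sets $a_t^\xi$ are contained in $a_0^\xi$. Pulling the root coordinates of $p^\xi$ back along $e_\xi$ gives one of countably many patterns, so we may also assume: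
\begin{itemize}
\item[(U3)] There are sets $A=A_0\supseteq A_1\supseteq\dots\supseteq A_k$ with $a_{t_i}^\xi=e_\xi[A_i]$ for all $\xi$.
\item[(U4)] There are an equivalence relation $\bar E$ on $[A]$ and homomorphisms $\bar\varphi_x:[A]\to B$ $(x\in[A])$ such that $x^\xi\mathrel{E^\xi}y^\xi$ if and only if $x\mathrel{\bar E}y$, and $\varphi^\xi_{x^\xi}(y^\xi)=\bar\varphi_x(y)$.
\item[(U5)] For each root coordinate $t=t_i\ge1$ the numbers $N_t,\varepsilon_t,j_t$ do not depend on $\xi$, and there are $\bar\psi_{t,n}$, $\bar\nu_t$, $\bar g_t$ such that $\psi^\xi_{t,n}(y^\xi)=\bar\psi_{t,n}(y)$, $g_t^\xi(y^\xi)=\bar g_t(y)$, and $\nu_t^\xi(x^\xi,j)=\bar\nu_t(x,j)$ (one side defined if and only if the other is), for $x,y\in[A_i]$.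
\end{itemize}
Nothing is required of the functions $d_t^\xi$ or of the non-root coordinates. The pattern $(A,\bar E,(\bar\varphi_x))$ satisfies (Q2), and $\bar\nu_t,\bar\psi_{t,n},\bar g_t,\varepsilon_t$ satisfy (D2).

For $\xi\ne\eta$ we have $[a_0^\xi]\cap[a_0^\eta]=[r]$. The point map $e_\xi(j)\mapsto j$ is well defined on $\bigcup_\xi a_0^\xi$; let $y\mapsto\bar y$ be the homomorphism into $[A]$ that it induces on the finite subsets of $\bigcup_\xi a_0^\xi$. Thus $\overline{z^\xi}=z$ for $z\in[A]$, and $\bar y^{\,\xi}=y$ for $y\in[a_0^\xi]$. A finite set $y\subset\bigcup_\xi a_0^\xi$ is \emph{mixed} if it meets at least two tails. A set that is not mixed lies in some $[a_0^\xi]$, and a mixed set lies in none.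

\subsection{Auxiliary indices}\label{sub:aux}

We define finite sets $X_k\subset X_{k-1}\subset\dots\subset X_0$ of indices; $X_i$ will list the conditions that are amalgamated at $t_i$. The two elements of $X_k$ are the \emph{principal} indices, and the elements of $X_{i-1}\setminus X_i$ are the \emph{auxiliary indices of level $i$}. Each auxiliary $\zeta$ comes with $c_\zeta,w_\zeta\in G$ and $C_\zeta\subset G$.

To make room, put $n_k=2$ and $n_{i-1}=n_i+2^{\ell n_i}$, and let $X_k=\{n_0-2,\,n_0-1\}$. For $i=k,k-1,\dots,1$, given $X_i\subset[n_0-n_i,n_0)$, put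
\[
b_i=\bigcup_{\xi\in X_i}a^\xi_{t_i},\qquad Y_i=\{y\in[b_i\setminus r]:y\text{ is mixed and }y\notin C_\zeta\text{ for all auxiliary }\zeta\in X_i\}.
\]
Since $|Y_i|\le2^{\ell n_i}=n_{i-1}-n_i$, we can assign to the elements $c\in Y_i$ distinct indices $\zeta\in[n_0-n_{i-1},\,n_0-n_i)$, all smaller than every element of $X_i$. For the index $\zeta$ assigned to $c$ put
\[
c_\zeta=c,\qquad w_\zeta=c_\zeta+(\bar c_\zeta)^\zeta,\qquad C_\zeta=c_\zeta+[a_0^\zeta]=w_\zeta+[a_0^\zeta],
\]
and let $X_{i-1}$ consist of $X_i$ and these indices. Finally let $b_0=\bigcup_{\xi\in X_0}a_0^\xi$. By (U3), $b_k\subset\dots\subset b_0$, and $\bar y\in[A_i]$ for $y\in[b_i]$.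

Mixed sets already lying in some $C_\zeta$ are left out of $Y_i$ because $\zeta$ can serve them too, and because at coordinate $0$ each element may be glued to only one condition.

\begin{lemma}\label{lem:aux}
\begin{itemize}
\item[(a)] Let $\zeta$ have level $i$. Then $0\ne c_\zeta\subset\bigcup_{\xi\in X_i}T_\xi$, $c_\zeta\cap a_0^\zeta=\emptyset$, $(\bar c_\zeta)^\zeta\in[a^\zeta_{t_i}]$ and $\bar w_\zeta=0$. Every $y\in C_\zeta$ is mixed, satisfies $y\cap T_\xi=c_\zeta\cap T_\xi$ for $\xi\ne\zeta$, and equals $\bar y^{\,\zeta}+w_\zeta$.
\item[(b)] The sets $C_\zeta$ are pairwise disjoint.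
\item[(c)] Let $1\le i\le k$ and $y\in[b_i]$. If $y$ is not mixed, then $y\in[a^\xi_{t_i}]$ for some $\xi\in X_i$. If $y$ is mixed, then $y\in C_\zeta$ for some auxiliary $\zeta$ of level at least $i$, and $\bar y^{\,\zeta}\in[a^\zeta_{t_i}]$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The mixed set $c_\zeta\subset b_i\setminus r$ is covered by the tails $T_\xi$ with $\xi\in X_i$, and $\zeta\notin X_i$; this gives the first two claims. Next, $\bar c_\zeta\in[A_i]$ gives the third, and $\bar w_\zeta=\bar c_\zeta+\bar c_\zeta=0$. Let $y=c_\zeta+v$ with $v\in[a_0^\zeta]$. As $v$ misses $T_\xi$ for $\xi\ne\zeta$, we have $y\cap T_\xi=c_\zeta\cap T_\xi$, and this is non-empty for two $\xi\in X_i$. Also $\bar y^{\,\zeta}=(\bar c_\zeta)^\zeta+v$, so $\bar y^{\,\zeta}+w_\zeta=v+c_\zeta=y$.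

(b) Let $y\in C_\zeta\cap C_{\zeta'}$ with $\zeta\ne\zeta'$ of levels $i\ge i'$. If $i=i'$, then $\zeta,\zeta'\notin X_i$, so by (a) the sets $c_\zeta$ and $c_{\zeta'}$ both have the trace $y\cap T_\xi$ on each $T_\xi$, $\xi\in X_i$, and these tails cover them. So $c_\zeta=c_{\zeta'}$, although distinct indices of one level belong to distinct elements of $Y_i$. If $i>i'$, then $X_i\cup\{\zeta\}\subset X_{i-1}\subset X_{i'}$ and $\zeta'\notin X_{i'}$, so $y\cap T_{\zeta'}=c_\zeta\cap T_{\zeta'}=\emptyset$. Write $y=c_{\zeta'}+v$ with $v\in[a_0^{\zeta'}]$. Since $c_{\zeta'}$ misses $T_{\zeta'}$, so does $v$, and $v\in[r]\subset[a_0^\zeta]$. Then $c_{\zeta'}=y+v\in C_\zeta$ with $\zeta\in X_{i'}$ auxiliary, contradicting $c_{\zeta'}\in Y_{i'}$.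

(c) The set $a^\xi_{t_i}\cap r=e_\xi[A_i\cap A_*]$ does not depend on $\xi$, so it equals $b_i\cap r$; and $b_i\cap T_\xi=a^\xi_{t_i}\setminus r$ for $\xi\in X_i$, while $b_i$ misses the other tails. This gives the first claim. Let $y$ be mixed. The set $y\setminus r\in[b_i\setminus r]$ is mixed, so either it lies in $C_\zeta$ for an auxiliary $\zeta\in X_i$, whose level exceeds $i$, or it lies in $Y_i$ and equals $c_\zeta$ for some $\zeta$ of level $i$. In both cases $y=(y\setminus r)+(y\cap r)\in C_\zeta$, because $[r]\subset[a_0^\zeta]$. Finally $\bar y\in[A_i]$.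
\end{proof}

\subsection{The common extension}\label{sub:q}

Put $\tau_\xi=s$ for principal $\xi$ and $\tau_\zeta=t_l$ for $\zeta$ of level $l$; the condition $q$ will extend $p^\xi{\upharpoonright}\tau_\xi$ for every $\xi\in X_0$ (Figure~\ref{fig:levels}). For $0\le i\le k$ and $\xi\in X_0$,
\begin{equation}\label{eq:tau}
t_i<\tau_\xi\iff\xi\in X_i,
\end{equation}
since both sides hold for principal $\xi$, and both say $i<l$ for $\xi$ of level $l$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.55cm]
\draw[dotted] (0,0)--(0,6.5) (3,0)--(3,6.5) (6,0)--(6,6.5) (9,0)--(9,6.5);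
\node[below] at (0,0) {$0$};
\node[below] at (3,0) {$t_1$};
\node[below] at (6,0) {$t_2$};
\node[below] at (9,0) {$s$};
\draw[thick] (0,6)--(9,6) (0,5.2)--(9,5.2) (0,3.7)--(6,3.7) (0,2.9)--(6,2.9) (0,1.4)--(3,1.4) (0,0.6)--(3,0.6);
\fill (0,6) circle (2pt) (3,6) circle (2pt) (6,6) circle (2pt) (0,5.2) circle (2pt) (3,5.2) circle (2pt) (6,5.2) circle (2pt);
\fill (0,3.7) circle (2pt) (3,3.7) circle (2pt) (0,2.9) circle (2pt) (3,2.9) circle (2pt) (0,1.4) circle (2pt) (0,0.6) circle (2pt);
\draw[fill=white] (6,3.7) circle (2pt) (6,2.9) circle (2pt) (3,1.4) circle (2pt) (3,0.6) circle (2pt);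
\node[left] at (-0.2,5.6) {principal};
\node[left] at (-0.2,3.3) {level $2$};
\node[left] at (-0.2,1.0) {level $1$};
\end{tikzpicture}
\caption{The amalgamation for root coordinates $0<t_1<t_2$. Each row is a condition $p^\xi$, smaller indices $\xi$ being lower; the horizontal axis is the coordinate of the iteration, and the segment is the part of $p^\xi$ that $q$ extends. At a root coordinate the conditions with a filled dot are amalgamated. A condition of level $i$ is extended only strictly below $t_i$ (open dot), which suffices to control $f_{t_i}$ at mixed elements.}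
\label{fig:levels}
\end{figure}

Let $\operatorname{supp}q=\bigcup_{\xi\in X_0}(\operatorname{supp}p^\xi\cap\tau_\xi)$. We define $q(t)$ by recursion on $t\in\operatorname{supp}q$ so that for all $t\in[1,s]$:
\begin{itemize}
\item[(I)] $q{\upharpoonright}t\in P_t$, and $q{\upharpoonright}t\le p^\xi{\upharpoonright}\min(t,\tau_\xi)$ for all $\xi\in X_0$;
\item[(II)] $q{\upharpoonright}t\Vdash w_\zeta\in K_\iota$ for every auxiliary $\zeta$ and every index $\iota$ of $p^\zeta$ below $\min(t,\tau_\zeta)$.
\end{itemize}
For $t=s$, (I) says that $q$ extends both principal conditions, which proves Proposition~\ref{prop:ccc}. Both statements change only when $t$ passes an element of the finite set $\operatorname{supp}q$. So for each $t\in\operatorname{supp}q$, assuming (I) and (II) at $t$ when $t\ge1$, we must define $q(t)$ such that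
\begin{itemize}
\item[(i)] $q{\upharpoonright}t$ forces $q(t)\in Q_t$;
\item[(ii)] $q(t)$ extends $p^\xi(t)$ whenever $\xi\in X_0$ and $t\in\operatorname{supp}p^\xi\cap\tau_\xi$;
\item[(iii)] whenever $\zeta$ is auxiliary and $t\in\operatorname{supp}p^\zeta\cap\tau_\zeta$, the set $w_\zeta$ is contained in the first component of $q(t)$ and is killed by each homomorphism of $q(t)$ that extends a homomorphism of $p^\zeta(t)$.
\end{itemize}
The purpose of (II) is the following estimate, the only place where \eqref{eq:modulus} is used.

\begin{lemma}\label{lem:transfer}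
Assume (I) and (II) at $t\ge1$. Let $\xi\in X_0$, $t\in\operatorname{supp}p^\xi$, $t\le\tau_\xi$ and $u\in[a_t^\xi]$. Then $q{\upharpoonright}t$ forces $|f_t(u)-g_t^\xi(u)|<\varepsilon_t^\xi$. If $\xi$ is auxiliary, then $q{\upharpoonright}t$ also forces $|f_t(u+w_\xi)-g_t^\xi(u)|<2\varepsilon_t^\xi$.
\end{lemma}

\begin{proof}
By (I), $q{\upharpoonright}t\le p^\xi{\upharpoonright}t$, so by (D1) it forces the first inequality and $D_t(u,j_t^\xi)=d_t^\xi(u)$. Let $\xi$ be auxiliary. By (D3) the elements of $d_t^\xi(u)$ are indices of $p^\xi$ below $t=\min(t,\tau_\xi)$, so by (II) it is forced that $w_\xi\in K_\iota$ for all of them. Now \eqref{eq:modulus} gives $|f_t(u+w_\xi)-f_t(u)|<2^{-j_t^\xi}<\varepsilon_t^\xi$.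
\end{proof}

\subsubsection*{Coordinate $0$}
Let $q(0)=(b_0,E,(\varphi_x)_{x\in[b_0]})$, with the homomorphisms defined as follows.
\begin{itemize}
\item[(H1)] For $x\in[r]$ let $\varphi_x(y)=\bar\varphi_{\bar x}(\bar y)$. By (U4) this extends every $\varphi_x^\xi$, and it kills every $w_\zeta$ as $\bar w_\zeta=0$.
\item[(H2)] For $x\in[a_0^\zeta]\setminus[r]$ with $\zeta$ auxiliary, apply Lemma~\ref{lem:ext}(ii) to $[b_0]=[a_0^\zeta]\oplus[b_0\setminus a_0^\zeta]$ and $w_\zeta=(\bar c_\zeta)^\zeta+c_\zeta$, which is allowed by Lemma~\ref{lem:aux}(a). This extends $\varphi_x^\zeta$ to $\varphi_x$ with kernel $\ker\varphi_x^\zeta\cup(w_\zeta+\ker\varphi_x^\zeta)$.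
\item[(H3)] For $x\in[a_0^\xi]\setminus[r]$ with $\xi$ principal, extend $\varphi_x^\xi$ with the same kernel.
\item[(H4)] For mixed $x$ let $\varphi_x$ be injective.
\end{itemize}
The relation $E$ has to be coarse enough for (Q2) and fine enough for (Q1). Classes containing an element of $[r]$ are shared by all conditions and have to be merged; the other classes are kept apart for different conditions, and $C_\zeta$ is glued to $[a_0^\zeta]$. Let $\kappa(y)$ be the $\bar E$-class of $\bar y$, and call an $\bar E$-class \emph{rooted} if it meets $[A_*]$; in particular $\kappa(y)$ is rooted for $y\in[r]$. Give each $y\in[b_0]$ a label: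
\[
\lambda(y)=
\begin{cases}
\kappa(y)&\text{if }\kappa(y)\text{ is rooted},\\
(\kappa(y),\xi)&\text{if }\kappa(y)\text{ is not rooted, and }y\in[a_0^\xi]\text{ or }(\xi\text{ is auxiliary and }y\in C_\xi),\\
\text{a label used only for }y&\text{otherwise.}
\end{cases}
\]
In the second case $\xi\in X_0$ is unique: $y\notin[r]$, so a non-mixed $y$ lies in exactly one $[a_0^\xi]$ and in no $C_\zeta$, while a mixed $y$ lies in no $[a_0^\xi]$ and in at most one $C_\zeta$, by Lemma~\ref{lem:aux}(a),(b). Let $y\mathrel{E}y'$ mean $\lambda(y)=\lambda(y')$. We note two facts.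
\begin{itemize}
\item[(L1)] On $[a_0^\xi]$ the relation $E$ is $E^\xi$. Indeed, by (U4), $y\mathrel{E^\xi}y'$ means $\kappa(y)=\kappa(y')$, and on $[a_0^\xi]$ the label is $\kappa(y)$ or $(\kappa(y),\xi)$ according to whether $\kappa(y)$ is rooted.
\item[(L2)] $\lambda(u+w_\zeta)=\lambda(u)$ for $u\in[a_0^\zeta]$, $\zeta$ auxiliary. Indeed $u+w_\zeta\in C_\zeta$ and $\kappa(u+w_\zeta)=\kappa(u)$, so both labels are $\kappa(u)$ or both are $(\kappa(u),\zeta)$.
\end{itemize}

\emph{(Q2).} Let $\varphi_x(x+y)=0$. In case (H1), $\bar\varphi_{\bar x}(\bar x+\bar y)=0$, so $\bar x\mathrel{\bar E}\bar y$; thus $\kappa(y)=\kappa(x)$ is rooted and $\lambda(y)=\lambda(x)$. In case (H2), $y=u$ or $y=u+w_\zeta$ with $u\in[a_0^\zeta]$ and $\varphi_x^\zeta(x+u)=0$. Then $x\mathrel{E^\zeta}u$, and $\lambda(x)=\lambda(u)=\lambda(y)$ by (L1) and (L2). In case (H3), $x+y\in\ker\varphi_x^\xi$, so $y\in[a_0^\xi]$ and $x\mathrel{E^\xi}y$; use (L1). In case (H4), $y=x$.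

\emph{(Q1).} Let $\gamma\in b_0$ and $\lambda(\{\gamma\})=\lambda(y)$. Suppose $\gamma\in r$. If $y$ is not mixed, then $\{\gamma\}$ and $y$ lie in one $[a_0^\xi]$, and (L1) and (Q1) for $p^\xi(0)$ apply. If $y$ is mixed, it meets a tail, so $\max y>\max r\ge\gamma$. Now suppose $\gamma\in T_\xi$. The class $\kappa(\{\gamma\})$ is not rooted: otherwise $\{\gamma\}\mathrel{E^\xi}v$ for some $v\in[r]$, and (Q1) for $p^\xi(0)$ gives $\gamma\le\max v\le\max r$, contrary to (U2). So $\lambda(y)=(\kappa(\{\gamma\}),\xi)$. If $y\in[a_0^\xi]$, then (L1) and (Q1) for $p^\xi(0)$ apply. Otherwise $\xi$ is auxiliary, of some level $i$, and $y\in C_\xi$. By Lemma~\ref{lem:aux}(a), $y$ meets $T_{\xi'}$ for some $\xi'\in X_i$. As $\xi'>\xi$, (U2) gives $\max y>\gamma$.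

So $q(0)\in Q_0$. It extends every $p^\xi(0)$ by (L1) and (H1)--(H3), and $\varphi_x(w_\zeta)=0$ for $x\in[a_0^\zeta]$ by (H1) and (H2). This gives (i)--(iii) for $t=0$.

\subsubsection*{A root coordinate $t=t_i$, $i\ge1$}
Let $q(t)=(b_i,N_t,(\psi_n)_{n<N_t},\nu)$, where $\psi_n(y)=\bar\psi_{t,n}(\bar y)$ for $y\in[b_i]$ and $\nu=\bigcup_{\xi\in X_i}\nu_t^\xi$. The union is a function, since $\nu_t^\xi(x,j)=\bar\nu_t(\bar x,j)$ whenever the left side is defined, by (U5). Thus $q(t)$ extends $p^\xi(t)$ for $\xi\in X_i$, which is (ii) by \eqref{eq:tau}.

For (i), let $\nu(x,j)=n$, say $x\in[a_t^\xi]$ with $\xi\in X_i$, and let $y\in[b_i]$ with $\psi_n(x+y)=0$. Then $\bar\nu_t(\bar x,j)=n$ and $\bar\psi_{t,n}(\bar x+\bar y)=0$, so (D2) for the pattern gives $|\bar g_t(\bar y)-\bar g_t(\bar x)|+3\varepsilon_t\le2^{-j}$. By Lemma~\ref{lem:transfer}, $q{\upharpoonright}t$ forces $|f_t(x)-\bar g_t(\bar x)|<\varepsilon_t$. If $y$ is not mixed, then $y\in[a_t^{\xi'}]$ with $\xi'\in X_i$ by Lemma~\ref{lem:aux}(c), and Lemma~\ref{lem:transfer} gives $|f_t(y)-\bar g_t(\bar y)|<\varepsilon_t$. If $y$ is mixed, Lemma~\ref{lem:aux}(a),(c)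 give an auxiliary $\zeta$ of level at least $i$, so that $t\le\tau_\zeta$, with $y=\bar y^{\,\zeta}+w_\zeta$ and $\bar y^{\,\zeta}\in[a_t^\zeta]$. Lemma~\ref{lem:transfer} with $u=\bar y^{\,\zeta}$ gives $|f_t(y)-\bar g_t(\bar y)|<2\varepsilon_t$. In both cases $q{\upharpoonright}t$ forces
\[
|f_t(y)-f_t(x)|<|\bar g_t(\bar y)-\bar g_t(\bar x)|+3\varepsilon_t\le2^{-j}.
\]

For (iii), let $\zeta$ have level $l$ with $t_i<\tau_\zeta=t_l$. Then $l>i$, so $c_\zeta\subset b_l\subset b_i$. Also $\zeta\in X_i$ by \eqref{eq:tau}, so $(\bar c_\zeta)^\zeta\subset a^\zeta_{t_l}\subset a^\zeta_{t_i}\subset b_i$. Hence $w_\zeta\in[b_i]$, and $\psi_n(w_\zeta)=\bar\psi_{t,n}(\bar w_\zeta)=0$ for $n<N_t$.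

\subsubsection*{A non-root coordinate $t$}
By (U1), $t\in\operatorname{supp}p^\xi$ for exactly one $\xi\in X_0$, and $t<\tau_\xi$. If $\xi$ is principal, let $q(t)=p^\xi(t)$. Then (i) holds because $q{\upharpoonright}t\le p^\xi{\upharpoonright}t$, (ii) is immediate, and (iii) is void.

Let $\xi=\zeta$ be auxiliary of level $l$, so $t<t_l$. Here we use (D0): it gives $a_t^\zeta\supseteq a^\zeta_{t_l}\supseteq(\bar c_\zeta)^\zeta$. Since $c_\zeta\ne0$ is disjoint from $a_t^\zeta$, Lemma~\ref{lem:ext}(ii) applies to $[a_t^\zeta\cup c_\zeta]=[a_t^\zeta]\oplus[c_\zeta]$ and $w_\zeta=(\bar c_\zeta)^\zeta+c_\zeta$. It extends each $\psi^\zeta_{t,n}$ to $\psi_n$ with kernel $\ker\psi^\zeta_{t,n}\cup(w_\zeta+\ker\psi^\zeta_{t,n})$. Let $q(t)=(a_t^\zeta\cup c_\zeta,\,N_t^\zeta,\,(\psi_n),\,\nu_t^\zeta)$; then (ii) and (iii) hold. For (i), let $\nu_t^\zeta(x,j)=n$ and $\psi_n(x+y)=0$. Then $y=u$ or $y=u+w_\zeta$ with $u\in[a_t^\zeta]$ and $\psi^\zeta_{t,n}(x+u)=0$, and (D2) for $p^\zeta$ gives $|g_t^\zeta(u)-g_t^\zeta(x)|+3\varepsilon_t^\zeta\le2^{-j}$. By Lemma~\ref{lem:transfer}, $q{\upharpoonright}t$ forces $|f_t(x)-g_t^\zeta(x)|<\varepsilon_t^\zeta$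 and, in both cases, $|f_t(y)-g_t^\zeta(u)|<2\varepsilon_t^\zeta$. Hence it forces
\[
|f_t(y)-f_t(x)|<|g_t^\zeta(u)-g_t^\zeta(x)|+3\varepsilon_t^\zeta\le2^{-j}.
\]

This completes the recursion. The condition $q$ extends $p^{n_0-2}$ and $p^{n_0-1}$, so Proposition~\ref{prop:ccc} is proved, and with it Theorem~\ref{thm:no}.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Subgroups, quotient groups and products of $\mathbb{R}$-factorizable groups},
\texttt{http://topology.nipissingu.ca/tp/reprints/v16/tp16019.pdf}.

\end{thebibliography}
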